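# Signed potentials and negative eigenvalues: the weight of $q_-$ can be taken equal to $1$

## 1. The guess that $q_-$ counts with weight one, tested on cutoffs, ground states and the round sphere

Take a Schrödinger operator $-\Delta-q$ on a manifold whose balls have area at most a constant times $r^2$. If $\int q$ is large and positive, the operator should have many negative eigenvalues. If $q$ changes sign, the first guess is that the positive and negative parts enter with equal weight: there should be at least $c\int q$ negative eigenvalues, with $c>0$ depending only on the geometry. This section makes the guess precise and tests it by hand.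

**Setting.** Functions are real-valued. Manifolds are connected, second countable, without boundary, of dimension at least $1$. Let $X$ be a Riemannian manifold with Riemannian measure $\mu$, Laplace operator $\Delta$ and geodesic balls $B(x,r)$. For $q\in L^1_{\rm loc}(X,\mu)$ put
$$E_q[f]=\int_X\left(|\nabla f|^2-qf^2\right)d\mu ,\qquad f\in C_0^\infty(X).$$

**Definition (Neg).** $\mathrm{Neg}(q)=\mathrm{Neg}(-\Delta-q)$ is the supremum of the dimensions of the vector spaces $\mathcal Y\subset C_0^\infty(X)$ such that $E_q[f]<0$ for all $f\in\mathcal Y$, $f\ne0$.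

*Example.* Let $X=S^2$ be the unit sphere and $q=a$ a constant. The eigenvalues of $-\Delta$ are $l(l+1)$ with multiplicity $2l+1$. On the span of the spherical harmonics with $l(l+1)<a$ the form is negative. Any larger space contains a nonzero $f$ orthogonal to all of them, and then $E_a[f]\ge0$. So $\mathrm{Neg}(a)$ is $0$ for $a\le0$, it is $1$ for $0<a\le2$, and it is $4$ for $2<a\le6$. The count jumps by $3$ just above $a=2$, because at $a=2$ the kernel of $-\Delta-a$ has dimension $3$. We shall meet this kernel again.

If $q'\le q$, then $E_{q'}\ge E_q$, so $\mathrm{Neg}(q')\le\mathrm{Neg}(q)$: the count is monotone in $q$.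

**Hypotheses.** $X$ is complete, and for some constants $N$ and $M$:

(i) any ball $B(x,r)$ can be covered by at most $N$ balls of radii $r/2$;

(ii) $\mu(B(x,r))\le Mr^2$ for all $x\in X$ and $r>0$.

The plane satisfies both, with $M=\pi$. The line fails (ii) for small $r$, and $\mathbb R^3$ fails it for large $r$.

**Known result.** Under these hypotheses, for every $q\in L^1_{\rm loc}(X,\mu)$,
$$\mathrm{Neg}(-\Delta-q)\ge c\int_X q_\delta\,d\mu,\qquad q_\delta:=\delta q_+-q_-,\tag{1}$$
where $\delta\in(0,1)$ depends only on $N$ and $c>0$ only on $N$ and $M$. If $\int q_+$ and $\int q_-$ are both infinite, the right side is read as $-\infty$.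

The problem, taken from the text "1. Introduction" at https://www.math.uni-bielefeld.de/~grigor/esceps.pdf, asks whether one can take $\delta=1$, that is, whether $\mathrm{Neg}(-\Delta-q)\ge c\int_Xq\,d\mu$ for all signed $q$, with $c>0$ depending only on $N$ and $M$ and with the same convention. For $q\ge0$ this follows from (1) by renaming $c\delta$ as $c$. But if $\delta\int q_+<\int q_-<\int q_+$, then $\int q>0$ and the right side of (1) is negative, so (1) says nothing.

For hand computations we want test functions that are only Lipschitz. The following fact allows this, and we use it throughout.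

**(F1) Perturbing a basis.** *Let $Q$ be a quadratic form, continuous on a normed space $\mathcal H$, negative on $\mathrm{span}(e_1,\dots,e_n)\setminus0$ with $e_1,\dots,e_n$ linearly independent. If each $e_i'$ is close enough to $e_i$ in $\mathcal H$, then the $e_i'$ are linearly independent and $Q<0$ on $\mathrm{span}(e_1',\dots,e_n')\setminus0$.* Indeed the Gram matrix $G=(Q(e_i,e_j))$ is negative definite, and $G'=(Q(e'_i,e_j'))$ is close to $G$, hence negative definite. So $Q[\sum c_ie'_i]=c^{T}G'c<0$ for $c\ne0$. In particular $\sum c_ie_i'\neq0$.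

*Consequence.* If $E_q<0$ on $\mathcal Y\setminus0$ for an $n$-dimensional space $\mathcal Y$ of compactly supported Lipschitz functions, then $\mathrm{Neg}(q)\ge n$. To see this, split a basis by a partition of unity and mollify in charts. This gives functions in $C_0^\infty(X)$, supported in one compact set, that converge to the basis uniformly and with gradients converging in $L^2$. Since $q\in L^1_{\rm loc}$, the form $E_q$ is continuous in this sense, and (F1) applies.

**Test 1: one negative direction.** Let $X$ satisfy the hypotheses, $\int q_-<\infty$ and $\int q>0$. We check that $\mathrm{Neg}(q)\ge1$. Fix $x_0$, let $d(x)$ be the distance to $x_0$, and for $R>1$ let $f_R=1$ where $d\le R$, $f_R=2-\frac{\log d}{\log R}$ where $R\le d\le R^2$, and $f_R=0$ where $d\ge R^2$. By completeness $f_R$ has compact support, and $|\nabla f_R|\le\frac1{d\log R}$ on $R<d<R^2$. On the annulus $2^jR\le d<2^{j+1}R$ hypothesis (ii) gives a contribution of at most $M4^{j+1}R^2\cdot\frac1{4^jR^2\log^2R}=\frac{4M}{\log^2R}$. At most $1+\log_2R$ annuli occur, so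
$$\int|\nabla f_R|^2\le\frac{4M(1+\log_2R)}{\log^2R}\longrightarrow0\qquad(R\to\infty).$$
Since $0\le f_R\le 1$ and $f_R\to1$, Fatou's lemma for $q_+$ and the bound $\int q_-f_R^2\le\int q_-$ give $\liminf\int qf_R^2\ge\int q>0$. So $E_q[f_R]<0$ for large $R$. The weight of $q_-$ is $1$ here, with no loss.

**Test 2: $\delta=1$ is the endpoint.** Let $w\in C_0^\infty(X)$ be nonconstant, and put $\varphi=e^w$ and
$$q_w=-\frac{\Delta\varphi}{\varphi}=-\Delta w-|\nabla w|^2 .$$
For $f=\varphi g$ we have $|\nabla f|^2=\varphi^2|\nabla g|^2+\nabla\varphi\cdot\nabla(\varphi g^2)$. Integrating the last term by parts,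
$$E_{q_w}[\varphi g]=\int\varphi^2|\nabla g|^2\,d\mu\ge0 .\tag{2}$$
So $\mathrm{Neg}(q_w)=0$, while $\int q_w=-\int|\nabla w|^2\le0$, as the guess demands. Now replace $w$ by $tw$ with $t\downarrow0$. Then $\int q_{tw}=-t^2\int|\nabla w|^2$, but $\frac1t\int(q_{tw})_+\to\int(\Delta w)_-=\frac12\int|\Delta w|>0$. For any $\delta>1$,
$$\delta\int(q_{tw})_+-\int(q_{tw})_-=(\delta-1)\int(q_{tw})_+-t^2\int|\nabla w|^2>0\quad\text{for small }t ,$$
although $\mathrm{Neg}=0$. So no $\delta>1$ is possible, and at $\delta=1$ the inequality has no slack to first order in $t$.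

**Test 3: two negative directions on $S^2$.** Let $q\in L^\infty(S^2)$, of any sign, with $\mathrm{Neg}(q)\le1$. We check that $\int q\,d\mu_0\le8\pi$, where $\mu_0$ is the round measure. The operator $-\Delta-q$ has discrete spectrum $\lambda_1(q)<\lambda_2(q)\le\dots$, its first eigenfunction $u_1$ can be taken positive, and $\mathrm{Neg}(q)\le1$ means $\lambda_2(q)\ge0$. By Hersch's lemma, applied to the positive measure $u_1\,d\mu_0$, there is a conformal diffeomorphism $\Phi$ of $S^2$ with $\int(x_i\circ\Phi)\,u_1\,d\mu_0=0$ for the three coordinates $x_1,x_2,x_3$. So $E_q[x_i\circ\Phi]\ge\lambda_2(q)\|x_i\circ\Phi\|^2\ge0$. Sum over $i$. The Dirichlet integral is conformally invariant in dimension $2$ and $\int|\nabla x_i|^2d\mu_0=2\int x_i^2d\mu_0=\frac{8\pi}3$. Since $\sum(x_i\circ\Phi)^2=1$, we get $0\le8\pi-\int q\,d\mu_0$.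

The guess survives again. But this argument used one positive function, the ground state, and the conformal group of the sphere. If $\mathrm{Neg}(q)=k\ge2$, the test functions must be orthogonal to eigenfunctions that change sign, and a general $X$ has no such group. Another route is needed.

## 2. Replacing a signed potential by a nonnegative one

For nonnegative potentials (1) is already what we want. So it would suffice to find, for a given $q$ with $\mathrm{Neg}(q)\le k$, a potential $V\ge0$ with $\mathrm{Neg}(V)\le k$ and $\int V\ge\int q$. Taking $V=q_+$ gives enough mass, but monotonicity goes the wrong way: $\mathrm{Neg}(q_+)\ge\mathrm{Neg}(q)$. The sensible next try is to shrink $q_+$ in proportion, $V=\theta q_+$ with $\theta=\int q/\int q_+$, so that $\int V=\int q$. This fails, and we check it in the plane.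

We need the potential of the round sphere. Let $g_0$ be the round metric on $S^2$ and $\mathsf N$ the north pole. Stereographic projection identifies $S^2\setminus\{\mathsf N\}$ with $\mathbb R^2$ and $d\mu_0$ with $\frac{4\,dx}{(1+|x|^2)^2}$, and it preserves the Dirichlet integral. Put $q_0(x)=8/(1+|x|^2)^2$, so that $q_0\,dx=2\,d\mu_0$, $\int q_0\,dx=8\pi$ and $\int_{|x|<r}q_0\,dx=8\pi\frac{r^2}{1+r^2}$. A compactly supported Lipschitz function $f$ on $\mathbb R^2$ is a Lipschitz function on $S^2$ vanishing near $\mathsf N$. Since the first positive eigenvalue of $S^2$ is $2$,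
$$E_{q_0}[f]=\int_{S^2}\left(|\nabla f|^2-2f^2\right)d\mu_0\ge0\qquad\text{whenever }\int q_0f\,dx=0 .\tag{3}$$
Every two-dimensional space contains a nonzero $f$ with $\int q_0f\,dx=0$, so $\mathrm{Neg}(q_0)\le1$.

**The failure of proportional shrinking.** Let $p=q_01_{B(0,1)}$. Then $\int p=4\pi$ and, as $p\le q_0$, $\mathrm{Neg}(p)\le1$. Let $0\le w\in C_0^\infty(B(0,1))$, $w\not\equiv0$, with $\int|\nabla w|^2<4\pi$. For $D>1$ choose $a$ with $|a|=2D$, put $w_a=w(\cdot-a)$ and
$$q=p+q_{w_a}.$$
The supports of $p$ and $w_a$ are disjoint. For $f=e^{w_a}g$, (2) and $w_a\ge0$ give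
$$E_q[f]=\int e^{2w_a}|\nabla g|^2-\int pg^2\ge E_p[g],$$
so $\mathrm{Neg}(q)\le\mathrm{Neg}(p)\le1$. Moreover $\int q=4\pi-\int|\nabla w|^2>0$. Let $m=\int(q_w)_+$. Then $m>0$: otherwise $\Delta e^w\ge0$, and $e^w$, equal to $1$ off $B(0,1)$, would be at most $1$ by the maximum principle. The factor $\theta=\int q/\int q_+=\left(4\pi-\int|\nabla w|^2\right)/(4\pi+m)\in(0,1)$ does not depend on $D$. Let $f_1=1$ on $|x|\le1$, $f_1=\frac{\log(D/|x|)}{\log D}$ on $1\le|x|\le D$, $f_1=0$ for $|x|\ge D$, and $f_2=f_1(\cdot-a)$. The Dirichlet integral of each is $\frac{2\pi}{\log D}$, and $f_1f_2=0$. For $V=\theta q_+$,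
$$E_V[f_1]\le\frac{2\pi}{\log D}-4\pi\theta,\qquad E_V[f_2]\le\frac{2\pi}{\log D}-\theta m .$$
Both are negative for large $D$, so $E_V<0$ on $\mathrm{span}(f_1,f_2)\setminus0$ and $\mathrm{Neg}(V)\ge2>\mathrm{Neg}(q)$.

Here the right choice was $V=p$: delete $q_{w_a}$ altogether and leave $p$ alone. The shrinking must be selective. Instead of prescribing a rule, we shall let an optimization problem choose $V$. The result is as follows.

**Theorem A.** *Let $X$ be any Riemannian manifold (completeness, (i), (ii) are not assumed). Let $q\in L^1_{\rm loc}$, $\int q_-\,d\mu<\infty$ and $\mathrm{Neg}(q)\le k<\infty$. Then for every real $T<\int_Xq\,d\mu$ there is a bounded, compactly supported $V$ with*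
$$0\le V\le q_+,\qquad\mathrm{Neg}(V)\le k,\qquad\int_XV\,d\mu>T .$$
*If $q\in L^1(X)$, there is a measurable $V$ with $0\le V\le q_+$, $\mathrm{Neg}(V)\le k$, $\int V\,d\mu\ge\int q\,d\mu$. Consequently, for every $k$,*
$$\sup\Big\{\int q:\ q\in L^1_{\rm loc},\ q_-\in L^1,\ \mathrm{Neg}(q)\le k\Big\}=\sup\Big\{\int V:\ 0\le V\text{ bounded, compactly supported},\ \mathrm{Neg}(V)\le k\Big\}.$$

**Theorem B (the conjecture holds).** *If $X$ is complete and satisfies (i), (ii), then $\mathrm{Neg}(-\Delta-q)\ge c\,\delta\int_Xq\,d\mu$ for all $q\in L^1_{\rm loc}$, where $c,\delta$ are the constants of (1). If $\int q_+$ and $\int q_-$ are both infinite, the right side is read as $-\infty$.* The constant $c\delta$ depends only on $N$ and $M$.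

**Theorem C (sharp form on $\mathbb R^2$).** *For every $q\in L^1_{\rm loc}(\mathbb R^2)$, $\mathrm{Neg}(-\Delta-q)\ge\frac1{8\pi}\int_{\mathbb R^2}q\,dx$. The constant is sharp, and for every integer $k\ge0$: $\ \sup\{\int q:q_-\in L^1,\ \mathrm{Neg}(q)\le k\}=8\pi k$.*

Theorem C is a supplement, not used for Theorem B.

**Proof of Theorem B from Theorem A.** If $\int q_-=\infty$, the right side is $-\infty$. If $\mathrm{Neg}(q)=\infty$, there is nothing to prove. Otherwise put $k=\mathrm{Neg}(q)$, let $T<\int q$ be real, and take $V\ge0$ from Theorem A. Since $V_\delta=\delta V$, (1) gives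
$$k\ge\mathrm{Neg}(V)\ge c\delta\int V\ge c\delta T .$$
Let $T\uparrow\int q$. If $\int q=+\infty$, this contradicts $k<\infty$, so that case occurs only with $\mathrm{Neg}(q)=\infty$. $\square$

The same lines prove, on any Riemannian manifold and for any constant $\kappa>0$: if $\mathrm{Neg}(V)\ge\kappa\int V$ for all bounded, compactly supported $V\ge0$, then $\mathrm{Neg}(q)\ge\kappa\int q$ for all $q\in L^1_{\rm loc}$. The best constant for signed potentials equals the best constant for nonnegative ones.

It remains to prove Theorem A, and then Theorem C.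

## 3. Quadratic forms on relatively compact open sets

Optimization needs compactness, so we work first on a nonempty open set $\Omega\subset X$ with compact closure ($\Omega=X$ is allowed if $X$ is compact). We write $\mathrm{Neg}_\Omega(q)$ for the same count with $C_0^\infty(\Omega)$ in place of $C_0^\infty(X)$. For example, on $\Omega=(0,\pi)\subset\mathbb R$ with $q=a$ constant, the eigenfunctions $\sin nx$ show that $\mathrm{Neg}_\Omega(a)$ is the number of integers $n\ge1$ with $n^2<a$, by (F2) below.

Let $H^1(\Omega)$ be the space of $L^2$ functions with weak gradient in $L^2$, and $H_0^1(\Omega)$ the closure of $C_0^\infty(\Omega)$ in it. We recall some textbook facts. The embedding $H_0^1(\Omega)\subset L^2(\Omega)$ is compact. Functions in $H^1(\Omega)$ with compact support in $\Omega$ lie in $H_0^1(\Omega)$, by a partition of unity and mollification in charts. For $W\in L^\infty(\Omega)$ the form $E_W$ on $H_0^1(\Omega)$ defines a self-adjoint operator $-\Delta-W$ with discrete spectrum $\lambda_1(W)\le\lambda_2(W)\le\dots\to\infty$. A sequence $W_j$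 converges weak-$*$ to $W$ in $L^\infty(\Omega)$ if $\int W_jg\to\int Wg$ for all $g\in L^1(\Omega)$. For instance, $\sin(jx)\to0$ weak-$*$ on $(0,\pi)$ by the Riemann–Lebesgue lemma, although it does not converge pointwise. Since $L^1(\Omega)$ is separable, bounded sequences in $L^\infty(\Omega)$ have weak-$*$ convergent subsequences.

**(F2) Counting eigenvalues.** *$\mathrm{Neg}_\Omega(W)$ is the number of negative $\lambda_j(W)$.* For "$\ge$", the form $E_W$ is continuous on $H_0^1(\Omega)$ and negative on the nonzero elements of the span of the eigenfunctions with negative eigenvalue. Approximate these by elements of $C_0^\infty(\Omega)$ and use (F1). For "$\le$", a subspace of larger dimension contains a nonzero $f$ that is $L^2$-orthogonal to those eigenfunctions, and then $E_W[f]\ge0$.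

**(F3) Domination.** *If $g\in H^1(\Omega)$, $f\in H_0^1(\Omega)$ and $|g|\le|f|$, then $g\in H_0^1(\Omega)$.* Treating $g_+$ and $g_-$ separately, let $g\ge0$. Let $C_0^\infty(\Omega)\ni\varphi_n\to f$ in $H^1$. The function $\min(g,|\varphi_n|)$ is in $H^1(\Omega)$ with compact support in $\Omega$, hence in $H_0^1(\Omega)$. Since $|\nabla\min(a,b)|\le\max(|\nabla a|,|\nabla b|)$ a.e., these functions are bounded in $H^1$. Since $|\min(g,a)-\min(g,b)|\le|a-b|$, they converge in $L^2$ to $\min(g,|f|)=g$. So a subsequence converges weakly in $H^1$, and its limit is $g$. The closed subspace $H_0^1(\Omega)$ is weakly closed, so $g\in H_0^1(\Omega)$.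

**(F4) Density with a weight.** *Let $0\le p\in L^1_{\rm loc}(X)$. Then $C_0^\infty(\Omega)$ is dense in the Hilbert space $\mathcal H=\{f\in H_0^1(\Omega):\int_\Omega pf^2<\infty\}$ with squared norm $\|f\|_{H^1}^2+\int_\Omega pf^2$.* The weight need not be bounded, so density is not automatic. By (F3), $f_\pm\in\mathcal H$ if $f\in\mathcal H$, so let $f\ge0$.

First we approximate $f$ by bounded functions of compact support. Let $C_0^\infty(\Omega)\ni\varphi_n\to f$ in $H^1$ and $g_n=\min(f,\varphi_n^+)$. Then $g_n$ is bounded, has compact support in $\Omega$, and $0\le g_n\le f$, so $\int pg_n^2\le\int pf^2$. Also $\|\nabla g_n\|\le\|\nabla f\|+\|\nabla\varphi_n\|$, and $|g_n-f|\le|\varphi_n^+-f|\le|\varphi_n-f|$ gives $g_n\to f$ in $L^2$. So $(g_n)$ is bounded in $\mathcal H$. A subsequence converges weakly in $\mathcal H$, with limit $f$ because $\mathcal H\subset L^2$ continuously.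

Next, each $g_n$ is a limit in $\mathcal H$ of elements of $C_0^\infty(\Omega)$. Write $g_n$ as a finite sum by a partition of unity and mollify in charts. The resulting functions are uniformly bounded, supported in one compact $K\subset\Omega$, and converge to $g_n$ in $H^1$ and, along a subsequence, a.e. Since $p\,1_K\in L^1$, dominated convergence gives convergence in $\mathcal H$.

So $f$ is in the weak closure of the strong closure of $C_0^\infty(\Omega)$. That strong closure is a closed subspace, hence weakly closed, and $f$ belongs to it.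

**(F5) Weak-$*$ limits do not raise the count.** *If $W_j\to W$ weak-$*$ in $L^\infty(\Omega)$ and $\mathrm{Neg}_\Omega(W_j)\le k$ for all $j$, then $\mathrm{Neg}_\Omega(W)\le k$.* Otherwise $E_W<0$ on $Y\setminus0$ for some $Y\subset C_0^\infty(\Omega)$ of dimension $k+1$. For $f,g\in Y$ we have $fg\in L^1$, so $\int W_jfg\to\int Wfg$. The Gram matrices of $E_{W_j}$ on a basis of $Y$ converge to that of $E_W$, which is negative definite. So $E_{W_j}<0$ on $Y\setminus0$ for large $j$, a contradiction.

## 4. Maximizing $\int W$ under a bound on $\mathrm{Neg}$: the maximizer is nonnegative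

Forget $q$. Among **all** bounded potentials $W\le b$, signed ones included, with $\mathrm{Neg}_\Omega(W)\le k$, choose one with the largest integral. If the maximizer $V$ is always nonnegative, we have the selective shrinking that we want.

Here is the formal reason to expect this. At a maximum, a Lagrange multiplier condition should produce functions $u_i$ in the kernel of $-\Delta-V$ with $\sum u_i^2=1$ wherever $V$ is not stopped by its constraints. If this holds on an open set, then there
$$0=\tfrac12\Delta\sum u_i^2=\sum|\nabla u_i|^2+\sum u_i\Delta u_i=\sum|\nabla u_i|^2-V,$$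
so $V=\sum|\nabla u_i|^2\ge0$. On $S^2$ with $k=1$ and constant $b\ge2$ one sees all of this. By Test 3, $\int V\,d\mu_0\le8\pi$, and $V=2$ reaches this value with $\mathrm{Neg}(2)=1$. The kernel of $-\Delta-2$ is spanned by $x_1,x_2,x_3$, with $\sum x_i^2=1$ and $\sum|\nabla x_i|^2=2=V$.

Three points need care. The count $\mathrm{Neg}$ is not differentiable, and the kernel may have dimension greater than one, as on $S^2$. For existence we need a lower bound $W\ge-R$, and where this bound is active $V$ is negative, so we must show that it is never active. And the set $\{\sum u_i^2=1\}$ may have no interior.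

**Proposition.** *Let $\Omega$ be as in Section 3, $0\le b\in L^\infty(\Omega)$, $R>0$, $\mathcal C=\{W:-R\le W\le b\text{ a.e. on }\Omega\}$, $\mathcal C_k=\{W\in\mathcal C:\mathrm{Neg}_\Omega(W)\le k\}$, and assume $\mathcal C_k\ne\emptyset$. Then $\int_\Omega W\,d\mu$ attains its maximum over $\mathcal C_k$, and every maximizer $V$ satisfies $0\le V\le b$ a.e.*

**Step 1 (a maximizer exists).** The purpose is to have an object to differentiate at. The set $\mathcal C$ is bounded in $L^\infty(\Omega)$. It is weak-$*$ closed, because the two inequalities can be tested against nonnegative $g\in L^1$. So it is weak-$*$ sequentially compact. By (F5), $\mathcal C_k$ is sequentially closed in it. Since $\mu(\Omega)<\infty$, the constant $1$ is in $L^1(\Omega)$ and $W\mapsto\int_\Omega W$ is weak-$*$ continuous. A maximizing sequence has a subsequence converging to a maximizer.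

From now on $V$ is any maximizer and $E=\ker(-\Delta-V)\subset H_0^1(\Omega)$, a finite-dimensional space, possibly $0$. Norms are $L^2$ norms.

**Step 2 (the first-order condition).** This step says which perturbations are forbidden at a maximum.

*Claim.* No $h=W-V$ with $W\in\mathcal C$ satisfies both $\int h>0$ and $\int hu^2<0$ for all $u\in E\setminus0$.

In words: moving $V$ toward $W$ would increase the integral, and it would push every zero eigenvalue up, so the count would not increase. Suppose such an $h$ exists. Put $H=\|h\|_\infty$. By compactness of the unit sphere of $E$ there is $\kappa>0$ with $\int hu^2\le-\kappa\|u\|^2$ on $E$. Let $P_-$ be the span of the eigenfunctions of $-\Delta-V$ with negative eigenvalue, of dimension $\ell\le k$ by (F2), and let $\gamma>0$ be the smallest positive eigenvalue. Any $f\in H_0^1(\Omega)$ that is $L^2$-orthogonal to $P_-$ is $f=u+p$ with $u\in E$ and $p$ in the positive spectral subspace. Since $u$ is in the kernel, $E_V[f]=E_V[p]\ge\gamma\|p\|^2$. So for $t>0$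
$$E_{V+th}[f]=E_V[p]-t\int h(u+p)^2\ge\gamma\|p\|^2+t\kappa\|u\|^2-2tH\|u\|\|p\|-tH\|p\|^2 .$$
The right side is the quadratic form $t\kappa\,x^2-2tH\,xy+(\gamma-tH)\,y^2$ at $x=\|u\|$, $y=\|p\|$. It is nonnegative as soon as $tH<\gamma$ and $t^2H^2\le t\kappa(\gamma-tH)$. Dividing the last condition by $t$ shows that both hold for all small $t\in(0,1)$. Fix such a $t$. A subspace of $C_0^\infty(\Omega)$ of dimension greater than $\ell$ contains a nonzero $f$ orthogonal to $P_-$, and $E_{V+th}[f]\ge0$. So $\mathrm{Neg}_\Omega(V+th)\le\ell\le k$. Since $V+th=(1-t)V+tW\in\mathcal C$ and $\int(V+th)>\int V$, this contradicts maximality. The Claim is proved.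

**Step 3 (multipliers by separation).** This step turns the Claim into an equation for $V$. Let $\mathrm{Sym}(E)$ be the space of quadratic forms on $E$. The set
$$S=\Big\{\Big(\int(W-V),\,-\int(W-V)(\cdot)^2\Big):W\in\mathcal C\Big\}\subset\mathbb R\times\mathrm{Sym}(E)$$
is convex, as the image of a convex set under an affine map, and it contains $0$ (take $W=V$). The Claim says that $S$ is disjoint from the open convex cone $\{(a,A):a>0,\ A\text{ positive definite}\}$. (If $E=0$, the cone is just $\{a>0\}$.) So there are a nonzero linear functional $\Lambda$ and a constant $s$ with $\Lambda\ge s$ on the cone and $\Lambda\le s$ on $S$. As $0\in S$ and $0$ is in the closure of the cone, $s=0$.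

Fix an inner product on $E$ and write $\Lambda(a,A)=\alpha a+\mathrm{tr}(AB)$ with $B$ symmetric. By continuity $\Lambda\ge0$ on the closed cone. The element $(1,0)$ gives $\alpha\ge0$. The element $(0,\langle\cdot,v\rangle^2)$ gives $\langle Bv,v\rangle\ge0$ for every $v\in E$. So $B=\sum_iu_i\otimes u_i$ with finitely many $u_i\in E$, and $\Lambda(a,A)=\alpha a+\sum_iA(u_i)$. Put $F=\sum u_i^2\in L^1(\Omega)$. Since $\Lambda\ne0$, $(\alpha,F)\ne(0,0)$, and $\Lambda\le0$ on $S$ reads
$$\int_\Omega(W-V)(\alpha-F)\,d\mu\le0\qquad\text{for all }W\in\mathcal C .$$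
Choose $W=b$ on $\{F<\alpha\}$, $W=-R$ on $\{F>\alpha\}$ and $W=V$ elsewhere. The integrand is then nonnegative, so it vanishes a.e., and
$$V=b\ \text{ a.e. on }\{F<\alpha\},\qquad V=-R\ \text{ a.e. on }\{F>\alpha\}.\tag{4}$$
Next, $\alpha>0$. If $\alpha=0$, then $F\not\equiv0$ and $V=-R$ on $\{F>0\}$. Since the $u_i$ are in the kernel, $0=\sum E_V[u_i]=\int\sum|\nabla u_i|^2+R\int F>0$, a contradiction. Dividing $\Lambda$ by $\alpha$ we may take $\alpha=1$. (If there are no $u_i$, then $F=0$ and (4) gives $V=b\ge0$ everywhere. The argument below covers this case too.)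

**Step 4 (an identity for $\rho=\sqrt F$).** This step prepares one family of test functions that serves both remaining purposes. Since $-\Delta u_i=Vu_i$ with $V\in L^\infty$, interior $L^p$ regularity and the Sobolev embedding give $u_i\in W^{2,p}_{\rm loc}(\Omega)$ for all $p<\infty$, hence $u_i\in C^1(\Omega)$. So $\rho=|(u_i)_i|$ is locally Lipschitz. On $\{\rho>0\}$, differentiating $\rho^2=\sum u_i^2$ gives
$$\rho\nabla\rho=\sum u_i\nabla u_i,\qquad|\nabla\rho|^2\le\sum|\nabla u_i|^2,$$
the second by the Cauchy–Schwarz inequality. On $\{\rho=0\}$ all $u_i$ vanish, and $\nabla\rho=0$ wherever it exists, because $\rho$ has a minimum there. So both relations hold a.e. in $\Omega$.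

Let $\varphi:[0,\infty)\to[0,1]$ be nondecreasing, Lipschitz, piecewise $C^1$ with finitely many kinks, with $s\varphi'(s)$ bounded. Let $\psi\ge0$ be either the constant $1$ or a function in $C_0^\infty(\Omega)$. We use $v_i=u_i\varphi(\rho)\psi$ as a test function.

The function $\varphi(\rho)$ is locally Lipschitz with $\nabla\varphi(\rho)=\varphi'(\rho)\nabla\rho$ a.e. At a kink $s_0$ both sides are $0$ a.e. on $\{\rho=s_0\}$, since the gradient of a locally Lipschitz function vanishes a.e. on each of its level sets. So $v_i$ is locally Lipschitz and a.e.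
$$\nabla v_i=\varphi(\rho)\psi\nabla u_i+\psi u_i\varphi'(\rho)\nabla\rho+u_i\varphi(\rho)\nabla\psi .$$
This is in $L^2(\Omega)$: $|u_i|\varphi'(\rho)\le\rho\varphi'(\rho)$ is bounded, and $\nabla\rho\in L^2$. So $v_i\in H^1(\Omega)$. Since $|v_i|\le(\sup\psi)|u_i|$, (F3) gives $v_i\in H_0^1(\Omega)$. Insert $v=v_i$ in $\int\nabla u_i\cdot\nabla v=\int Vu_iv$, sum over $i$, and use $\sum u_i\nabla u_i=\rho\nabla\rho$:
$$\int\varphi(\rho)\psi\sum|\nabla u_i|^2+\int\psi\rho\varphi'(\rho)|\nabla\rho|^2+\int\rho\,\varphi(\rho)\nabla\rho\cdot\nabla\psi=\int V\rho^2\varphi(\rho)\psi .\tag{5}$$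

**Step 5 (the lower bound $-R$ is never active).** We show that $\rho\le1$. Take $\psi=1$ and $\varphi(s)=(1-1/s)_+$ with $\varphi(0)=0$. This $\varphi$ is admissible: for $s>1$, $\varphi'(s)=s^{-2}\le1$ and $s\varphi'(s)\le1$. The left side of (5) is nonnegative. Since $\varphi(\rho)>0$ only where $F>1$, (4) shows that the right side is $-R\int\rho^2\varphi(\rho)\le0$. So both sides are $0$, and as $R>0$, $\varphi(\rho)=0$ a.e. That is, $\rho\le1$ a.e.

**Step 6 ($V\ge0$ where $\rho=1$).** Take $0\le\psi\in C_0^\infty(\Omega)$ and $\varphi=\eta_\varepsilon$, where $\eta_\varepsilon(s)=\min\{1,(1-\frac{1-s}\varepsilon)_+\}$ and $0<\varepsilon<1$. This function is $0$ for $s\le1-\varepsilon$, rises linearly to $1$ at $s=1$, and is $1$ afterward. The first two terms of (5) are nonnegative, so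
$$\int V\rho^2\eta_\varepsilon(\rho)\psi\ \ge\ \int\rho\,\eta_\varepsilon(\rho)\nabla\rho\cdot\nabla\psi .$$
Let $\varepsilon\to0$. As $\rho\le1$ a.e., $\eta_\varepsilon(\rho)\to1_{\{\rho=1\}}$ a.e. The integrands are dominated by $\|V\|_\infty\psi$ and $|\nabla\rho||\nabla\psi|$, which are integrable. Since $\nabla\rho=0$ a.e. on $\{\rho=1\}$, the right side tends to $0$. So $\int_{\{\rho=1\}}V\psi\ge0$ for all such $\psi$, that is, $V\ge0$ a.e. on $\{\rho=1\}$.

On $\{\rho<1\}$ we have $V=b\ge0$ by (4). Together, $0\le V\le b$ a.e. $\square$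

*Remark.* The formal computation can be made exact. Since $u_i\in W^{2,p}_{\rm loc}\cap C^1$, also $F\in W^{2,p}_{\rm loc}$ and $\frac12\Delta F=\sum|\nabla u_i|^2-VF$ a.e. On $\{F=1\}$ we have $\nabla F=0$ a.e., and the weak derivatives of $\nabla F$ vanish a.e. on $\{\nabla F=0\}$. So $V=\sum|\nabla u_i|^2$ a.e. on $\{F=1\}$. This gives Step 6 again, but not Step 5, which needs a global test function.

## 5. From bounded potentials on $\Omega$ to $L^1_{\rm loc}$ potentials on $X$

The Proposition compares $V$ with *bounded* competitors on a *relatively compact* set. To prove Theorem A we cut $q$ down to that situation, keep control of the count, and take limits. Cutting $q_+$ is harmless, since it lowers the potential. Cutting $q_-$ at height $R$ raises the potential and may raise the count, so it must be compensated.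

Let $q$ and $k$ be as in Theorem A. Let $K_m$ be an increasing exhaustion of $X$ by compact sets whose interiors cover $X$, and put
$$b_m=\min(q_+,m)1_{K_m},\qquad q^{(m)}=b_m-q_-\le q .$$
Then $\mathrm{Neg}(q^{(m)})\le k$ by monotonicity, and $\int q^{(m)}\to\int q$ by monotone convergence, since $q_-\in L^1$. Fix $m$.

**Step 1 (truncating $q_-$ at small cost).** Let $\Omega\supset K_m$ be open, nonempty and relatively compact. Put $q_R=b_m-\min(q_-,R)$ and $\varepsilon_R=\max(0,-\lambda_{k+1}(q_R))$, the eigenvalue being taken on $\Omega$. Since $q_R\le m$, we have $\lambda_{k+1}(q_R)\ge-m$ and $\varepsilon_R\le m$. Subtracting the constant $\varepsilon_R$ will restore the count, and we must know that it is small.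

*Claim.* $\varepsilon_R\to0$ as $R\to\infty$.

As $q_R$ is nonincreasing in $R$, $\lambda_{k+1}(q_R)$ is nondecreasing. If the claim fails, there is $\eta>0$ with $\lambda_{k+1}(q_R)\le-2\eta$ for all $R$. Let $f_1^R,\dots,f_{k+1}^R$ be the first $k+1$ orthonormal eigenfunctions. Their eigenvalues are at most $-2\eta<0$, so
$$\int|\nabla f_i^R|^2+\int\min(q_-,R)(f_i^R)^2\le\int b_m(f_i^R)^2\le m .$$
Along a sequence $R\to\infty$, for every $i$, $f_i^R\to f_i$ weakly in $H_0^1(\Omega)$, strongly in $L^2$ and a.e., and the $f_i$ are orthonormal. For real $c_i$ put $f=\sum c_if_i$ and $f^R=\sum c_if_i^R$. Then $E_{q_R}[f^R]=\sum\lambda_i(q_R)c_i^2\le-2\eta\sum c_i^2=-2\eta\|f\|^2$. The Dirichlet integral is weakly lower semicontinuous. Fatou's lemma applies to $\min(q_-,R)(f^R)^2\to q_-f^2$ a.e. Since $b_m$ is bounded, $\int b_m(f^R)^2\to\int b_mf^2$. Therefore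
$$\int|\nabla f|^2+\int q_-f^2-\int b_mf^2\le\liminf E_{q_R}[f^R]\le-2\eta\|f\|^2 .$$
So $\int_\Omega q_-f^2<\infty$, the $f_i$ belong to the space $\mathcal H$ of (F4) with $p=q_-$, and $E_{q^{(m)}}[f]\le-2\eta\|f\|^2$ on their span, which has dimension $k+1$. The form $E_{q^{(m)}}$ is continuous on $\mathcal H$. By (F4) we can approximate the $f_i$ in $\mathcal H$ by elements of $C_0^\infty(\Omega)$, and by (F1) negativity and dimension are kept. So $\mathrm{Neg}(q^{(m)})\ge k+1$, a contradiction.

**Step 2 (applying the Proposition on $\Omega$).** This step produces a nonnegative potential on $\Omega$. Let $R\ge1$. On $\Omega$ we have $-(R+m)\le q_R-\varepsilon_R\le b_m$. Subtracting a constant from the potential shifts the spectrum up, so $\lambda_{k+1}(q_R-\varepsilon_R)=\lambda_{k+1}(q_R)+\varepsilon_R\ge0$ and $\mathrm{Neg}_\Omega(q_R-\varepsilon_R)\le k$ by (F2). So $q_R-\varepsilon_R$ is a competitor in the Proposition with $b=b_m$ and with $R+m$ in place of $R$. The maximizer $V_\Omega$ satisfies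
$$0\le V_\Omega\le b_m,\qquad\mathrm{Neg}_\Omega(V_\Omega)\le k,\qquad\int_\Omega V_\Omega\ge\int_\Omega(q_R-\varepsilon_R)\ge\int_Xq^{(m)}-\varepsilon_R\,\mu(\Omega).$$
The last inequality holds because $q_R\ge q^{(m)}$ on $\Omega$, and $q^{(m)}\le0$ off $K_m\subset\Omega$.

**Step 3 (letting $\Omega\uparrow X$).** The count on $\Omega$ sees only functions supported in $\Omega$, so we exhaust $X$. Let $\Omega_j\supset K_m$ be increasing, relatively compact and open, with $\bigcup\Omega_j=X$ (all equal to $X$ if $X$ is compact). By Step 1 choose $R_j\ge1$ with $\varepsilon_{R_j}\mu(\Omega_j)\le1/j$, where $\varepsilon_{R_j}$ is computed on $\Omega_j$. Let $V_j$ be the potential of Step 2, extended by $0$. Since $0\le V_j\le b_m$, a subsequence converges weak-$*$ in $L^\infty(X)$ to some $V^{(m)}$ with $0\le V^{(m)}\le b_m$. All these functions vanish off $K_m$, so testing with $1_{K_m}\in L^1$ gives $\int V^{(m)}=\lim\int V_j\ge\int q^{(m)}$.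

Moreover $\mathrm{Neg}(V^{(m)})\le k$. Otherwise $E_{V^{(m)}}<0$ on $Y\setminus0$ for some $(k+1)$-dimensional $Y\subset C_0^\infty(X)$. A basis of $Y$ is supported in one compact set, so $Y\subset C_0^\infty(\Omega_j)$ for large $j$. As in (F5), the Gram matrices converge and $E_{V_j}<0$ on $Y\setminus0$ for large $j$ in the subsequence. This contradicts $\mathrm{Neg}_{\Omega_j}(V_j)\le k$.

**Step 4 (the three assertions of Theorem A).** Given a real $T<\int q$, take $m$ with $\int q^{(m)}>T$ and $V=V^{(m)}$. It is bounded by $m$, supported in $K_m$, satisfies $0\le V\le b_m\le q_+$ and $\mathrm{Neg}(V)\le k$, and $\int V\ge\int q^{(m)}>T$. This is the first assertion.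

Let $q\in L^1(X)$. Write $V^{(m)}=\theta_mq_+$ with $0\le\theta_m\le1$. The measure $q_+d\mu$ is finite and $L^1(q_+d\mu)$ is separable, so a subsequence of $\theta_m$ converges weak-$*$ in $L^\infty(q_+d\mu)$ to some $\theta$ with $0\le\theta\le1$. Put $V=\theta q_+$. Testing with $1\in L^1(q_+d\mu)$ gives $\int V=\lim\int V^{(m)}\ge\lim\int q^{(m)}=\int q$ along the subsequence. Testing with $fg$ for $f,g\in C_0^\infty(X)$ gives $\int V^{(m)}fg\to\int Vfg$, so Gram matrices converge and $\mathrm{Neg}(V)\le k$ as in (F5).

In the equality of suprema, "$\ge$" is trivial, since every $V$ on the right is an admissible $q$ on the left. For "$\le$", let $q$ be admissible on the left and $T<\int q$. The first assertion gives an admissible $V$ on the right with $\int V>T$. $\square$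

With Theorem A, the proof of Theorem B in Section 2 is complete.

## 6. The constant $\frac1{8\pi}$ in the plane

We prove Theorem C. By Theorem A the lower bound concerns only nonnegative $V$, and a nonnegative density on the sphere is, up to smoothing, a metric conformal to the round one. So we can quote a theorem on Laplace eigenvalues: by Karpukhin–Nadirashvili–Penskoi–Polterovich (*An isoperimetric inequality for Laplace eigenvalues on the sphere*, J. Differential Geom. 118 (2021); $k=1$ is due to Hersch), every smooth metric $g$ on $S^2$ satisfies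
$$\lambda_k(g)\,\mathrm{Area}(g)\le8\pi k,\tag{6}$$
where $0=\lambda_0<\lambda_1\le\lambda_2\le\dots$ are the Laplace eigenvalues of $g$. For $k=0$ this is trivial. We keep the notation $g_0,\mu_0,\mathsf N,q_0$ of Section 2.

**Step 1 (reduction to nonnegative $V$).** If $\int q_-=\infty$ or $\mathrm{Neg}(q)=\infty$, nothing needs proof. Otherwise put $k=\mathrm{Neg}(q)$. We shall prove: *if $V\ge0$ is bounded with compact support and $\int V\,dx>8\pi k$, with $k\ge0$ an integer, then $\mathrm{Neg}(V)\ge k+1$.* Granting this, for each real $T<\int q$ the potential $V$ of Theorem A has $\mathrm{Neg}(V)\le k$, hence $T<\int V\le8\pi k$. So $\int q\le8\pi k$, which is the lower bound.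

**Step 2 (smooth metrics and a uniform gap).** This step applies (6) to smooth densities near $V$. Define $\tilde V$ on $S^2$ by $\tilde V\,d\mu_0=V\,dx$. It is bounded because $V$ has compact support. Mollify and add small constants to get smooth $\tilde V_j>0$ with $\tilde V_j\to\tilde V$ in $L^2(S^2)$. By conformal invariance of the Dirichlet integral, the eigenvalues of the metric $\tilde V_jg_0$ have the Rayleigh quotient $\int|\nabla f|^2d\mu_0/\int\tilde V_jf^2d\mu_0$, and its area is $\int\tilde V_jd\mu_0\to\int V\,dx>8\pi k$. So by (6) there is $\eta\in(0,1)$ with $\lambda_k(\tilde V_jg_0)\le1-\eta$ for large $j$. Let $Y_j\subset C^\infty(S^2)$ be the $(k+1)$-dimensional span of the eigenfunctions for $\lambda_0,\dots,\lambda_k$. Then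
$$\int|\nabla f|^2d\mu_0\le(1-\eta)\int\tilde V_jf^2d\mu_0,\qquad f\in Y_j .\tag{7}$$

**Step 3 (a uniform norm bound).** To replace $\tilde V_j$ by $\tilde V$ in (7) we need to control $\|f\|_{H^1}$ uniformly in $j$. There is $C$ with
$$\|f\|_{H^1(S^2)}^2\le C\Big(\int|\nabla f|^2d\mu_0+\int\tilde V_jf^2d\mu_0\Big)\qquad\text{for all }f\in H^1(S^2)\text{ and all large }j .$$
Otherwise, along a subsequence of $j$, there are $f_j$ with $\|f_j\|_{H^1}=1$ for which the bracket tends to $0$. By compactness a further subsequence converges in $L^2$. As $\nabla f_j\to0$ in $L^2$, it converges in $H^1$ to a constant $a$, and $a\ne0$ because the limit has norm $1$. By the Sobolev embedding $f_j\to a$ in $L^4$, so $f_j^2\to a^2$ in $L^2$ and $\int\tilde V_jf_j^2\to a^2\int\tilde V>0$. This is a contradiction.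

**Step 4 (from $\tilde V_j$ to $\tilde V$).** For $f\in Y_j$, by the Sobolev embedding $H^1(S^2)\subset L^4(S^2)$, Step 3 and (7), with a constant $C'$ independent of $j$,
$$\Big|\int(\tilde V_j-\tilde V)f^2\,d\mu_0\Big|\le\|\tilde V_j-\tilde V\|_2\|f\|_4^2\le C'\|\tilde V_j-\tilde V\|_2\int\tilde V_jf^2\,d\mu_0\le\frac\eta2\int\tilde V_jf^2\,d\mu_0$$
for large $j$. Hence, for $0\ne f\in Y_j$,
$$\int|\nabla f|^2d\mu_0-\int\tilde Vf^2d\mu_0\le\Big(1-\eta-1+\frac\eta2\Big)\int\tilde V_jf^2\,d\mu_0=-\frac\eta2\int\tilde V_jf^2\,d\mu_0<0 .$$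

**Step 5 (removing the north pole).** The functions in $Y_j$ need not vanish near $\mathsf N$, so they are not yet test functions on $\mathbb R^2$. But $C_0^\infty(S^2\setminus\{\mathsf N\})$ is dense in $H^1(S^2)$. Since $C^\infty(S^2)$ is dense, let $f$ be smooth. In the stereographic coordinate $x$, let $\chi_R=1$ for $|x|\le R$, $\chi_R=2-\frac{\log|x|}{\log R}$ for $R\le|x|\le R^2$, and $\chi_R=0$ beyond and at $\mathsf N$. Then $\int|\nabla\chi_R|^2=\frac{2\pi}{\log R}\to0$, so $\chi_Rf\to f$ in $L^2$ and
$$\|\nabla(\chi_Rf)-\nabla f\|\le\|f\|_\infty\|\nabla\chi_R\|+\|(1-\chi_R)\nabla f\|\to0 .$$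
The Lipschitz function $\chi_Rf$ vanishes near $\mathsf N$ and can be mollified. This proves density. The form $\int|\nabla f|^2d\mu_0-\int\tilde Vf^2d\mu_0$ is continuous on $H^1(S^2)$, so by (F1) we can replace $Y_j$ by a $(k+1)$-dimensional subspace of $C_0^\infty(S^2\setminus\{\mathsf N\})$, which is $C_0^\infty(\mathbb R^2)$ after projection. There the form is $E_V$. So $\mathrm{Neg}(V)\ge k+1$, and the lower bound is proved.

**Step 6 (sharpness of the constant).** By (3), $\mathrm{Neg}(q_0)\le1$, while $\int q_0=8\pi$. A constant larger than $\frac1{8\pi}$ would give $\mathrm{Neg}(q_0)>1$. So $\frac1{8\pi}$ cannot be improved.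

**Step 7 (the value $8\pi k$ for every $k$).** The lower bound shows that the supremum is at most $8\pi k$. For $k=0$, $q=0$ attains it. Let $k\ge1$. The plan is to place $k$ copies of $q_0$ far apart and to decouple them by a negative potential of small total mass. Fix $\varepsilon>0$ and $r>0$ with $\int_{|x|<r}q_0\ge8\pi-\varepsilon$. Let $L>1$, and let $\chi=1$ for $|x|\le r$, $\chi=0$ for $|x|\ge rL$, and $\chi=\cos\big(\frac\pi2\frac{\log(|x|/r)}{\log L}\big)$ in between. Choose $a_1,\dots,a_k$ with $|a_i-a_j|>2rL$ for $i\ne j$, and set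
$$\chi_i=\chi(\cdot-a_i)\quad(1\le i\le k),\qquad\chi_0=\Big(1-\sum_{i\ge1}\chi_i^2\Big)^{1/2}.$$
These are Lipschitz: $\chi_0$ is the corresponding sine on each annulus, $0$ on each $B(a_i,r)$, and $1$ elsewhere. Since $\sum_{i=0}^k\chi_i^2=1$, we have $\sum\chi_i\nabla\chi_i=0$, so expanding the squares gives
$$\sum_{i=0}^k|\nabla(\chi_if)|^2=|\nabla f|^2+Wf^2,\qquad W=\sum_{i=0}^k|\nabla\chi_i|^2 .$$
On the annulus around $a_i$ the angle $\frac\pi2\frac{\log(|x-a_i|/r)}{\log L}$ has gradient of length $\frac{\pi}{2\log L}\frac1{|x-a_i|}$, and $\cos^2+\sin^2=1$. Hence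
$$W=\sum_{i=1}^k\frac{\pi^2}{4\log^2L}\,\frac{1_{\{r<|x-a_i|<rL\}}}{|x-a_i|^2},\qquad\int W=k\cdot\frac{\pi^2}{4\log^2L}\cdot2\pi\log L=\frac{k\pi^3}{2\log L}.$$
Put $q=\sum_{i=1}^k(q_01_{B(0,r)})(\cdot-a_i)-W$, so that $q_-=W\in L^1$. Since $\chi_i=1$ on $B(a_i,r)$,
$$E_q[f]=\int|\nabla(\chi_0f)|^2+\sum_{i=1}^k\Big(\int|\nabla(\chi_if)|^2-\int_{B(a_i,r)}q_0(x-a_i)(\chi_if)^2\Big)\ge\sum_{i=1}^kE_{q_0(\cdot-a_i)}[\chi_if].$$
Here we dropped the first term and enlarged the domain of the subtracted integrals. By (3), translated to $a_i$, the right side is nonnegative whenever $f\in C_0^\infty(\mathbb R^2)$ satisfies the $k$ linear conditions $\int q_0(x-a_i)\chi_if\,dx=0$. A space of dimension $k+1$ contains a nonzero such $f$, so $\mathrm{Neg}(q)\le k$. And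
$$\int q\ge k(8\pi-\varepsilon)-\frac{k\pi^3}{2\log L}.$$
Letting $L\to\infty$ and then $\varepsilon\to0$, the supremum is at least $8\pi k$, hence equal to $8\pi k$. $\square$
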